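\title{Projective dimension and regularity of OI-modules need not be eventually linear}

\begin{abstract}
A finitely generated graded OI-module $\mathbf M$ over the polynomial OI-algebra $\mathbf P=(\mathbf X^{\mathrm{OI},1})^{\otimes c}$ is a sequence of graded modules $\mathbf M_n$ over polynomial rings in $cn$ variables. It has been conjectured that the projective dimension and the Castelnuovo--Mumford regularity of $\mathbf M_n$ are linear functions of $n$ for large $n$. We show that this fails for both invariants, over every field and for every $c\ge1$, and that it fails for cyclic modules $\mathbf P/\mathbf I$ when $c\ge3$. In our examples both invariants record whether a square matrix, whose entries depend only on the relative order of indices, is singular. Such matrices can simulate counter machines, and so the two invariants need not even be eventually quasi-polynomial.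
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{OI-modules}
Let $K$ be a field. Let $\mathrm{OI}$ be the category whose objects are the totally ordered sets $[n]=\{1,\dots,n\}$, $n\in\mathbb N$, with $[0]=\emptyset$, and whose morphisms are the strictly increasing maps $\varepsilon\colon[m]\to[n]$. Fix an integer $c\ge1$ and let
\[
\mathbf P_n=K[x_{i,j}: 1\le i\le c,\ 1\le j\le n]
\]
be the standard graded polynomial ring in the entries of a $c\times n$ matrix of variables. A morphism $\varepsilon\colon[m]\to[n]$ induces the $K$-algebra homomorphism $\mathbf P(\varepsilon)\colon\mathbf P_m\to\mathbf P_n$, $x_{i,j}\mapsto x_{i,\varepsilon(j)}$. The functor $\mathbf P$ is the polynomial OI-algebra $(\mathbf X^{\mathrm{OI},1})^{\otimes c}$.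

A \emph{graded OI-module} over $\mathbf P$ is a functor $\mathbf M$ from $\mathrm{OI}$ to graded $K$-vector spaces such that each $\mathbf M_n=\mathbf M([n])$ is a graded $\mathbf P_n$-module and each degree-preserving map $\mathbf M(\varepsilon)\colon\mathbf M_m\to\mathbf M_n$ satisfies
\begin{equation}\label{eq:semilinear}
\mathbf M(\varepsilon)(p\cdot u)=\mathbf P(\varepsilon)(p)\cdot\mathbf M(\varepsilon)(u)\qquad(p\in\mathbf P_m,\ u\in\mathbf M_m).
\end{equation}
Elements of $\mathbf M_n$ are said to have \emph{width} $n$. The module $\mathbf M$ is \emph{finitely generated} if there are elements $u_1\in\mathbf M_{n_1},\dots,u_s\in\mathbf M_{n_s}$ such that every $\mathbf M_n$ is generated as a $\mathbf P_n$-module by the elements $\mathbf M(\varepsilon)(u_l)$ with $1\le l\le s$ and $\varepsilon\colon[n_l]\to[n]$. An \emph{OI-ideal} $\mathbf I\subset\mathbf P$ is a sequence of homogeneous ideals $\mathbf I_n\subset\mathbf P_n$ with $\mathbf P(\varepsilon)(\mathbf I_m)\subset\mathbf I_n$ for all $\varepsilon$. The quotient $\mathbf P/\mathbf I$ is generated by the single element $1$ of width $0$.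

\subsection*{The conjecture}
A finitely generated OI-module is an infinite sequence of modules, over polynomial rings whose number of variables grows linearly in $n$, and its generators come from a finite list. One expects the numerical invariants of $\mathbf M_n$ to depend on $n$ in a simple way. If $\mathbf M_n\ne0$ for $n\gg0$, it is known that the Krull dimension of $\mathbf M_n$ grows eventually linearly in $n$ and that the degree grows eventually exponentially in $n$.

The basic homological invariants are the projective dimension, which is the length of the minimal graded free resolution, and the Castelnuovo--Mumford regularity, which measures how far the degrees of the syzygies exceed those of a linear resolution. In the simplest examples both are linear in $n$. The modules $\mathbf P_n$, $\ \mathbf P_n/(x_{1,1},\dots,x_{1,n})$ and $\mathbf P_n/(x_{i,j}^k:\text{all }i,j)$ are resolved by Koszul complexes, and the pairs $(\operatorname{pd},\operatorname{reg})$ are $(0,0)$, $(n,0)$ and $(cn,(k-1)cn)$. In general $cn-\dim\mathbf M_n\le\operatorname{pd}\mathbf M_n\le cn$, so the projective dimension lies between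 two eventually linear functions. This makes the following conjecture plausible. It was posed in \cite{MFO}, and we state it for the algebras $\mathbf P$ above.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\mathbf M$ be a finitely generated graded OI-module over $\mathbf P$ with $\mathbf M_n\ne0$ for all $n\gg0$. Then there are integers $a,b,a',b'$ such that $\operatorname{pd}_{\mathbf P_n}\mathbf M_n=an+b$ and $\operatorname{reg}\mathbf M_n=a'n+b'$ for all $n\gg0$.}

\subsection*{Results}
The conjecture is false for both invariants.

\begin{theorem}\label{thm:parity}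
For every field $K$ and every $c\ge1$ there is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$, generated in width $1$, such that for all $n\ge1$
\[
\operatorname{pd}\mathbf M_n=\begin{cases}cn-1,& n\text{ even},\\ cn,&n\text{ odd},\end{cases}
\qquad
\operatorname{reg}\mathbf M_n=\begin{cases}0,& n\text{ even},\\ 1,&n\text{ odd}.\end{cases}
\]
Neither function agrees with a function $an+b$, $a,b\in\mathbb Z$, for all $n\gg0$.
\end{theorem}

\begin{theorem}\label{thm:ideal}
For every field $K$ and every $c\ge3$ there is an OI-ideal $\mathbf I\subset\mathbf P$ such that for all $n\ge1$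
\[
\operatorname{pd}\mathbf P_n/\mathbf I_n=\begin{cases}cn-1,& n\text{ even},\\ cn,&n\text{ odd},\end{cases}
\qquad
\operatorname{reg}\mathbf P_n/\mathbf I_n=\begin{cases}1,& n\text{ even},\\ 2,&n\text{ odd}.\end{cases}
\]
\end{theorem}

These functions are linear on each residue class modulo $2$, so one may try to repair the conjecture by allowing periodic behavior. To see that this fails too, we replace the set of even numbers by sets that a simple machine recognizes. For a condition $\ast$ let $\mathbf 1(\ast)$ be $1$ if $\ast$ holds and $0$ otherwise.

\begin{definition}\label{def:machine}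
A \emph{cyclic counter machine} $\mathcal A$ of dimension $d\ge1$ consists of a finite set $Q$ of states, two states $q_0\ne q_{\mathrm{acc}}$, and a partial map
\[
\delta\colon Q\times\{0,1\}^{2d}\to Q\times\{-1,0,1\}^d
\]
that is undefined on all pairs with first entry $q_{\mathrm{acc}}$. Let $n\ge1$. A \emph{configuration} is a pair $(q,u)\in Q\times[n]^d$. Put $\rho(u)=(\mathbf 1(u_i=1),\mathbf 1(u_i=n))_{1\le i\le d}\in\{0,1\}^{2d}$. If $\delta(q,\rho(u))=(q',\mu)$ is defined, the \emph{successor} of $(q,u)$ is $(q',u+\mu)$, computed cyclically modulo $n$ in $[n]^d$; otherwise the machine \emph{halts} at $(q,u)$. The set $E(\mathcal A)$ consists of those $n\ge1$ for which the run that starts at $(q_0,(n,\dots,n))$ reaches the state $q_{\mathrm{acc}}$.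
\end{definition}

Thus the machine has $d$ counters with values in $[n]$. It sees only which counters are at the bottom or at the top, and in one step it changes each counter by at most $1$.

\begin{example}\label{ex:paritymachine}
Let $d=1$ and $Q=\{q_0,q_1,q_{\mathrm{acc}}\}$. If $u\ne1$, the machine decreases $u$ by $1$ and switches between $q_0$ and $q_1$. If $u=1$, it halts in state $q_0$ and moves to $q_{\mathrm{acc}}$ from state $q_1$. The counter reaches $1$ after $n-1$ steps, in state $q_1$ exactly when $n-1$ is odd. So $E(\mathcal A)$ is the set of even positive integers.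
\end{example}

\begin{theorem}\label{thm:machine}
Let $K$ be a field, let $c,k\ge1$, and let $\mathcal A$ be a cyclic counter machine. There is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$ such that for all $n\gg0$
\[
\operatorname{pd}\mathbf M_n=\begin{cases}cn-1,& n\in E(\mathcal A),\\ cn,& n\notin E(\mathcal A),\end{cases}
\qquad
\operatorname{reg}\mathbf M_n=\begin{cases}(k-1)(cn-1),& n\in E(\mathcal A),\\ (k-1)cn+1,& n\notin E(\mathcal A).\end{cases}
\]
\end{theorem}

A function $f$ on the positive integers is \emph{eventually quasi-polynomial} if there are $r\ge1$ and polynomials $f_0,\dots,f_{r-1}$ with $f(n)=f_l(n)$ whenever $n\equiv l\pmod r$ and $n\gg0$.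

\begin{corollary}\label{cor:quasi}
Over every field and for every $c\ge1$ there is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$, with $\mathbf M_n\ne0$ for $n\gg0$, such that neither $\operatorname{pd}\mathbf M_n$ nor $\operatorname{reg}\mathbf M_n$ is eventually quasi-polynomial in $n$.
\end{corollary}

\subsection*{The method}
Dimension and degree can be read off the Hilbert function; projective dimension and regularity cannot. In Section~\ref{sec:matrix} we attach to a matrix $S$ a module $M(S)$ whose Hilbert function depends only on the size of $S$, whose projective dimension detects the kernel of $S$, and whose regularity detects the cokernel. A sequence of such modules forms an OI-module when the entries of the matrices depend only on the relative order of indices (Section~\ref{sec:systems}). The conjecture then meets a question of linear algebra: for which $n$ is the $n$-th matrix of an order-invariant family singular? The matrix $(\operatorname{sgn}(i-j))$ is singular exactly for odd $n$, which gives Theorem~\ref{thm:parity} and, after turning the module into a ring, Theorem~\ref{thm:ideal}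 (Section~\ref{sec:ideal}). Sections~\ref{sec:definable} and~\ref{sec:machines} write the run of a counter machine as an order-invariant linear system, Section~\ref{sec:powers} adds the parameter $k$, and Section~\ref{sec:doubling} gives a machine that accepts the numbers $2^e+1$.

\section{Depth, regularity and local cohomology}\label{sec:background}

Let $B$ be a standard graded polynomial ring over $K$ in $\nu$ variables with graded maximal ideal $\mathfrak m$, and let $N\ne0$ be a finitely generated graded $B$-module. The shift $N(-b)$ is given by $N(-b)_e=N_{e-b}$. Let $F_\bullet$ be the minimal graded free resolution of $N$. Then $\operatorname{pd}N$ is the largest $i$ with $F_i\ne0$, and $\operatorname{reg}N$ is the largest value of $b-i$ such that $B(-b)$ is a summand of $F_i$.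

We compute both numbers with local cohomology. For an ideal $J=(p_1,\dots,p_s)$ generated by homogeneous elements and a graded module $N$, the modules $H^i_J(N)$ are the cohomology of the \v{C}ech complex
\[
0\to N\to\bigoplus_l N_{p_l}\to\bigoplus_{l<l'}N_{p_lp_{l'}}\to\cdots,
\]
and $H^0_J(N)$ is the set of elements killed by a power of $J$. We use the following standard properties.
\begin{itemize}
\item[(H1)] The functors $H^i_J$ commute with direct sums and shifts, and a short exact sequence of graded modules gives a long exact sequence.
\item[(H2)] $H^i_J(N)$ depends only on the radical of $J$. If $B\to B'$ is a ring homomorphism and $N$ is a $B'$-module, then $H^i_J(N)=H^i_{JB'}(N)$.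
\item[(H3)] If $\dim_KN<\infty$, then $H^0_{\mathfrak m}(N)=N$ and $H^i_{\mathfrak m}(N)=0$ for $i\ge1$.
\item[(H4)] If $\nu\ge1$, then $H^i_{\mathfrak m}(B)=0$ for $i\ne\nu$, and $H^\nu_{\mathfrak m}(B)$ is nonzero with top degree $-\nu$. For $B=K[x]$ it is $K[x,x^{-1}]/K[x]\cong x^{-1}K[x^{-1}]$.
\end{itemize}
Put $a_i(N)=\max\{e: H^i_{\mathfrak m}(N)_e\ne0\}$, with $\max\emptyset=-\infty$, and recall that $\operatorname{depth}N=\min\{i:H^i_{\mathfrak m}(N)\ne0\}\le\dim N$. The Auslander--Buchsbaum formula and the Eisenbud--Goto description of regularity state that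
\begin{equation}\label{eq:ABEG}
\operatorname{pd}N=\nu-\operatorname{depth}N,\qquad \operatorname{reg}N=\max_i\{a_i(N)+i\}.
\end{equation}
From now on $\mathfrak m$ is the graded maximal ideal of $\mathbf P_n$, and we abbreviate $x_j=x_{1,j}$. Except in Sections~\ref{sec:ideal} and~\ref{sec:powers}, the variables $x_{i,j}$ with $i\ge2$ act by zero on our modules.

\section{A module attached to a matrix}\label{sec:matrix}

We begin with the first three terms of the module of Theorem~\ref{thm:parity}, computed directly from resolutions.

\begin{example}\label{ex:small}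
Let $c=1$. Let $\mathbf M_n$ have the $K$-basis $e_1,\dots,e_n$ in degree $0$ and $x_j^{b}f_j$ in degree $b+1$, for $1\le j\le n$ and $b\ge0$, with
\[
x_je_i=\operatorname{sgn}(i-j)f_j,\qquad x_lf_j=0\quad(l\ne j).
\]
The Hilbert series is $n+nt/(1-t)=n/(1-t)$ and does not see the parity of $n$.

For $n=1$ we have $x_1e_1=0$, so $\mathbf M_1=K\oplus K[x_1](-1)$, with $\operatorname{pd}=1$ and $\operatorname{reg}=1$.

For $n=2$ we have $x_1e_2=f_1$, $x_2e_1=-f_2$ and $x_1e_1=x_2e_2=0$. So $\mathbf M_2=K[x_2]e_1\oplus K[x_1]e_2\cong\mathbf P_2/(x_1)\oplus\mathbf P_2/(x_2)$, with $\operatorname{pd}=1$ and $\operatorname{reg}=0$.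

For $n=3$ the element $e=e_1-e_2+e_3$ satisfies $x_1e=-f_1+f_1=0$, $x_2e=-f_2+f_2=0$ and $x_3e=-f_3+f_3=0$. Hence $\mathbf M_3=Ke\oplus M'$, where $M'$ is generated by $e_1$ and $e_2$ and has Hilbert series $2+3t/(1-t)=(2+t)/(1-t)$. The summand $Ke\cong K$ has projective dimension $3$ and regularity $0$. The generators of $M'$ satisfy the linear relations $r_1=x_1e_1$, $r_2=x_2e_2$, $r_3=x_3e_1-x_3e_2$. If $p_1r_1+p_2r_2+p_3r_3=0$ in the free module on $e_1,e_2$, then $p_1x_1=-p_3x_3$ and $p_2x_2=p_3x_3$. So $x_1x_2$ divides $p_3$, and $(p_1,p_2,p_3)$ is a multiple of $(x_2x_3,-x_1x_3,-x_1x_2)$. The module defined by $r_1,r_2,r_3$ therefore has the minimal resolution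
\[
0\to\mathbf P_3(-3)\to\mathbf P_3(-1)^3\to\mathbf P_3^2
\]
and Hilbert series $(2-3t+t^3)/(1-t)^3=(2+t)/(1-t)$. It maps onto $M'$, so it equals $M'$. The last syzygy has $b-i=3-2=1$. Thus $\operatorname{pd}\mathbf M_3=3$ and $\operatorname{reg}\mathbf M_3=1$.
\end{example}

The vector $(1,-1,1)$ spans the kernel of the $3\times3$ matrix $(\operatorname{sgn}(i-j))_{j,i}$, while the $2\times2$ matrix is invertible. The general construction keeps the shape of the module and lets the matrix be arbitrary.

Let $n\ge1$. Let $V\ne\emptyset$ be a finite set with a map $\tau\colon V\to[n]$, let $A$ be a finite-dimensional $K$-vector space, and let $S\colon A\to K^V$ be linear. Put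
\[
M(S)=A\oplus\bigoplus_{v\in V}K[x_{\tau(v)}]f_v,\qquad \deg A=0,\quad\deg f_v=1 .
\]
For $\lambda\in A$ and $p\in K[x_{\tau(v)}]$ define
\[
x_j\cdot\lambda=\sum_{\tau(v)=j}S(\lambda)_vf_v,\qquad x_j\cdot pf_v=\mathbf 1(j=\tau(v))\,x_jp\,f_v,
\]
and let $x_{i,j}$ act by zero for $i\ge2$. These operators have degree $1$, and they commute: for $j\ne l$ the product $x_lx_j$ kills $pf_v$, because $j$ and $l$ cannot both equal $\tau(v)$, and $x_lx_j\lambda=\sum_{\tau(v)=j}S(\lambda)_v\,x_lf_v=0$; the same holds for $x_jx_l$. So $M(S)$ is a nonzero graded $\mathbf P_n$-module, generated by a basis of $A$ and the $f_v$.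

The way to think of $M(S)$ is by comparison with
\[
D=\bigoplus_{v\in V}K[x_{\tau(v)}]g_v,\qquad\deg g_v=0,
\]
where all variables other than $x_{\tau(v)}$ kill $g_v$. This is a direct sum of coordinate rings of coordinate axes. The module $M(S)$ agrees with $D$ in positive degrees, and the degree-zero part $D_0=K^V$ is replaced by $A$, glued in along $S$.

\begin{lemma}\label{lem:basic}
We have $H^0_{\mathfrak m}(M(S))=\ker S$, concentrated in degree $0$, and $H^i_{\mathfrak m}(M(S))=0$ for $i\ge2$. Moreover $a_1(M(S))=0$ if $\operatorname{coker}S\ne0$ and $a_1(M(S))=-1$ if $\operatorname{coker}S=0$. Consequently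
\[
\operatorname{pd}M(S)=\begin{cases}cn,&\ker S\ne0,\\ cn-1,&\ker S=0,\end{cases}
\qquad
\operatorname{reg}M(S)=\begin{cases}1,&\operatorname{coker}S\ne0,\\ 0,&\operatorname{coker}S=0.\end{cases}
\]
\end{lemma}

\begin{proof}
Define $\pi\colon M(S)\to D$ by $\pi(\lambda)=\sum_vS(\lambda)_vg_v$ and $\pi(pf_v)=p\,x_{\tau(v)}g_v$. This map preserves degrees, and it is $\mathbf P_n$-linear. Indeed, $x_j\pi(\lambda)=\sum_{\tau(v)=j}S(\lambda)_vx_jg_v=\pi(x_j\lambda)$; both $x_j\pi(pf_v)$ and $\pi(x_j\cdot pf_v)$ equal $\mathbf 1(j=\tau(v))\,x_jp\,x_{\tau(v)}g_v$; and the remaining variables act by zero on both modules. In degree $e\ge1$ the map $\pi$ sends the basis $x_{\tau(v)}^{e-1}f_v$ to the basis $x_{\tau(v)}^eg_v$, and in degree $0$ it is $S$. So $\ker\pi=\ker S$ and $\operatorname{coker}\pi=\operatorname{coker}S$ are finite-dimensional and concentrated in degree $0$.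

By (H1), (H2) for the surjections $\mathbf P_n\to K[x_j]$, and (H4), the only nonzero local cohomology module of $D$ is $H^1_{\mathfrak m}(D)=\bigoplus_vx_{\tau(v)}^{-1}K[x_{\tau(v)}^{-1}]g_v$. It is nonzero because $V\ne\emptyset$, and its top degree is $-1$. The long exact sequence of $0\to\operatorname{im}\pi\to D\to\operatorname{coker}S\to0$, together with (H3), gives $H^i_{\mathfrak m}(\operatorname{im}\pi)=0$ for $i\ne1$ and an exact sequence
\[
0\to\operatorname{coker}S\to H^1_{\mathfrak m}(\operatorname{im}\pi)\to H^1_{\mathfrak m}(D)\to0 .
\]
The long exact sequence of $0\to\ker S\to M(S)\to\operatorname{im}\pi\to0$ gives $H^0_{\mathfrak m}(M(S))=\ker S$ and $H^i_{\mathfrak m}(M(S))=H^i_{\mathfrak m}(\operatorname{im}\pi)$ for $i\ge1$. This proves the statements on local cohomology.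

Since $H^1_{\mathfrak m}(M(S))\ne0$, the depth is $0$ if $\ker S\ne0$ and $1$ otherwise. Since $a_0\le0\le a_1+1$, the regularity is $a_1+1$. Now apply \eqref{eq:ABEG}.
\end{proof}

If $S$ is a square matrix, then $\ker S\ne0$ if and only if $\operatorname{coker}S\ne0$, and both invariants jump together. This is why we insist on square matrices below. The projective dimension alone would not need it, but a family of matrices with more rows than columns has regularity $1$ for every $n$.

\section{Order-invariant systems and the parity example}\label{sec:systems}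

We want matrices $S_n$ such that the modules $M(S_n)$ form a finitely generated OI-module. For finite generation, we index rows and columns by points of $[n]^d$ with $d$ fixed, and let $\varepsilon$ act on points entrywise. Condition \eqref{eq:semilinear} then imposes two restrictions. First, the entries of $S_n$ must be preserved by strictly increasing maps, so we let them depend only on the relative order of indices. Second, if $e_w$ is the basis vector of a column $w\in[n]^d$, then $x_je_w$ may involve only rows $u$ whose entries occur among $j$ and the entries of $w$. For example, let $d=2$ and $\tau(u)=u_1$, and let all entries of $S_n$ be $1$. Then $x_je_w=\sum_{v\in[n]}f_{(j,v)}$, and a non-surjective $\varepsilon$ does not map this sum to the corresponding sum in the larger width. We therefore allow only equations that sum along the single coordinate selected by $\tau$.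

Fix $d\ge1$. For $u\in[n]^d$ let $u[i\to v]$ be $u$ with its $i$-th entry replaced by $v$.

\begin{definition}\label{def:system}
A \emph{system} of dimension $d$ consists of a finite set $\mathcal U$ of \emph{unknowns}, a finite set $\mathcal F$ of \emph{families}, a coordinate $i(t)\in[d]$ for each $t\in\mathcal F$, and functions $\kappa_{t,s}\colon\{-1,0,1\}\to K$ for $t\in\mathcal F$, $s\in\mathcal U$. For $n\ge1$ it defines the linear map $S_n\colon K^{\mathcal U\times[n]^d}\to K^{\mathcal F\times[n]^d}$ which sends a tuple $\lambda=(\lambda^s)_{s\in\mathcal U}$ of functions $\lambda^s\colon[n]^d\to K$ to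
\[
S_n(\lambda)_{t,u}=\sum_{s\in\mathcal U}\ \sum_{v=1}^n\kappa_{t,s}\bigl(\operatorname{sgn}(v-u_{i(t)})\bigr)\,\lambda^s\bigl(u[i(t)\to v]\bigr).
\]
The \emph{solutions} in width $n$ are the elements of $\ker S_n$. The system is \emph{square} if $|\mathcal U|=|\mathcal F|$; then every $S_n$ is a square matrix.
\end{definition}

So a family is one linear equation for each point $u$, involving the values of the unknown functions on the line through $u$ in direction $i(t)$, with coefficients that distinguish only points before $u$, the point $u$, and points after $u$. A family is \emph{pointwise} if all $\kappa_{t,s}$ vanish at $\pm1$; it then states a linear relation among the values $\lambda^s(u)$, the same at every point $u$.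

\begin{lemma}\label{lem:OI}
For every system of dimension $d$ with $\mathcal F\ne\emptyset$ there is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$, generated in widths at most $d$, with $\mathbf M_0=0$ and $\mathbf M_n=M(S_n)$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $A_n$ have the basis $e^s_w$ with $s\in\mathcal U$, $w\in[n]^d$, and identify $\lambda$ with $\sum\lambda^s(w)e^s_w$. Let $V_n=\mathcal F\times[n]^d$ and $\tau(t,u)=u_{i(t)}$, and write $f^t_u$ for $f_{(t,u)}$. The entry $S_n(e^s_w)_{t,u}$ vanishes unless $u$ and $w$ agree outside the coordinate $i(t)$, and then it equals $\kappa_{t,s}(\operatorname{sgn}(w_{i(t)}-u_{i(t)}))$. The only such $u$ with $\tau(t,u)=j$ is $w[i(t)\to j]$. Hence in $M(S_n)$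
\begin{equation}\label{eq:action}
x_je^s_w=\sum_{t\in\mathcal F}\kappa_{t,s}\bigl(\operatorname{sgn}(w_{i(t)}-j)\bigr)f^t_{w[i(t)\to j]} .
\end{equation}
For $\varepsilon\colon[m]\to[n]$, applied to points entrywise, define $\mathbf M(\varepsilon)$ by
\[
e^s_w\mapsto e^s_{\varepsilon(w)},\qquad p(x_{u_{i(t)}})f^t_u\mapsto p(x_{\varepsilon(u_{i(t)})})f^t_{\varepsilon(u)} .
\]
These maps preserve degrees and are functorial. It suffices to check \eqref{eq:semilinear} when $p$ is a variable, since the general case follows by induction on the degree of a monomial and by linearity. For variables $x_{i,j}$ with $i\ge2$ both sides vanish. On $pf^t_u$ the variable $x_j$ acts nontrivially only if $j=u_{i(t)}$, which is equivalent to $\varepsilon(j)=\varepsilon(u)_{i(t)}$ because $\varepsilon$ is injective. On $e^s_w$ we apply $\mathbf M(\varepsilon)$ to \eqref{eq:action}. We have $\varepsilon(w[i\to j])=\varepsilon(w)[i\to\varepsilon(j)]$, and $\operatorname{sgn}(w_i-j)=\operatorname{sgn}(\varepsilon(w_i)-\varepsilon(j))$ because $\varepsilon$ is strictly increasing. So the result is the right side of \eqref{eq:action} for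 $x_{\varepsilon(j)}e^s_{\varepsilon(w)}$.

A point $w\in[n]^d$ has $m\le d$ distinct entries. If $\varepsilon\colon[m]\to[n]$ enumerates them in increasing order, then $w=\varepsilon(w')$ with $w'\in[m]^d$. So the finitely many elements $e^s_{w'}$ and $f^t_{w'}$ of width at most $d$ generate $\mathbf M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:parity}]
Take the system of dimension $1$ with one unknown, one family, and $\kappa(\pm1)=\pm1$, $\kappa(0)=0$. By Lemma~\ref{lem:OI} it defines an OI-module $\mathbf M$ with $\mathbf M_0=0$ that is generated in width $1$, by $e_1$ and $f_1$. By \eqref{eq:action}, $x_je_i=\operatorname{sgn}(i-j)f_j$, as in Example~\ref{ex:small}. The matrix acts by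
\[
(S_n\lambda)_j=\sum_{i>j}\lambda_i-\sum_{i<j}\lambda_i,\qquad\text{so}\qquad (S_n\lambda)_j-(S_n\lambda)_{j+1}=\lambda_j+\lambda_{j+1}\quad(1\le j<n).
\]
Hence $S_n\lambda=0$ if and only if $\lambda_i=(-1)^{i+1}\lambda_1$ for all $i$ and $(S_n\lambda)_1=0$. For an alternating vector, $(S_n\lambda)_1=\lambda_1\sum_{i=2}^n(-1)^{i+1}$ has $n-1$ terms, starting with $-\lambda_1$. It equals $-\lambda_1$ if $n$ is even and $0$ if $n$ is odd. So over every field $\ker S_n=0$ for even $n$ and $\dim\ker S_n=1$ for odd $n$. Since $S_n$ is square, $\operatorname{coker}S_n\ne0$ exactly for odd $n$, and Lemma~\ref{lem:basic} gives the stated values.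

A function $an+b$ has constant consecutive differences. Those of $\operatorname{pd}\mathbf M_n$ alternate between $c-1$ and $c+1$, and those of $\operatorname{reg}\mathbf M_n$ alternate between $-1$ and $1$.
\end{proof}

\begin{remark}
The example uses the order, not only equality of indices. If $\kappa(1)=\kappa(-1)=\beta$ and $\kappa(0)=\alpha+\beta$, then $S_n$ is $\alpha$ times the identity plus $\beta$ times the all-ones matrix, with determinant $\alpha^{n-1}(\alpha+n\beta)$. In characteristic $0$ this vanishes for all $n\ge2$ or for at most one $n$.
\end{remark}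

\section{Cyclic modules}\label{sec:ideal}

Let $\mathbf M$ be the module of Theorem~\ref{thm:parity}. To pass to a quotient $\mathbf P/\mathbf I$ we build a sequence of standard graded algebras that contain $\mathbf M_n$ as a direct summand over $B_n=K[x_1,\dots,x_n]$, with the other summands harmless for depth and regularity. We shift $\mathbf M_n$ by one, so that the $e_i$ have degree $1$ and can be images of the variables in row $2$. The $f_j$ then have degree $2$ and must be products. We adjoin square roots $z_j$ of the $f_j$, which will be the images of the variables in row $3$. This is where $c\ge3$ is used.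

\begin{proof}[Proof of Theorem~\ref{thm:ideal}]
Let $Z_n=\bigoplus_jK[x_j]z_j$ with $\deg z_j=1$ and $x_lz_j=0$ for $l\ne j$. Put
\[
N_n=\mathbf M_n(-1)\oplus Z_n,\qquad \mathbf R_n=B_n\oplus N_n,
\]
so that $\deg e_i=1$ and $\deg f_j=2$. Define a symmetric $K$-bilinear map $\beta\colon N_n\times N_n\to N_n$ which vanishes if one argument lies in $\mathbf M_n(-1)$, and which satisfies $\beta(pz_j,p'z_l)=\mathbf 1(j=l)\,pp'f_j$. It preserves degrees. It is $B_n$-bilinear: $\mathbf M_n(-1)$ is a submodule, and both $\beta(x_l\cdot pz_j,p'z_j)$ and $x_l\cdot pp'f_j$ equal $\mathbf 1(l=j)\,x_lpp'f_j$. Its values lie in $\mathbf M_n(-1)$, so $\beta(\beta(\cdot,\cdot),\cdot)=0$. Define a commutative product on $\mathbf R_n$ by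
\[
(b,\nu)(b',\nu')=\bigl(bb',\ b\nu'+b'\nu+\beta(\nu,\nu')\bigr).
\]
The second component of $\bigl((b,\nu)(b',\nu')\bigr)(b'',\nu'')$ is
\[
bb'\nu''+bb''\nu'+b'b''\nu+b\beta(\nu',\nu'')+b'\beta(\nu,\nu'')+b''\beta(\nu,\nu'),
\]
which is symmetric in the three factors. So the product is associative, and $\mathbf R_n$ is a graded $B_n$-algebra. For $\varepsilon\colon[m]\to[n]$, the maps $x_j\mapsto x_{\varepsilon(j)}$ on $B_m$, $\mathbf M(\varepsilon)$ on $\mathbf M_m(-1)$, and $p(x_j)z_j\mapsto p(x_{\varepsilon(j)})z_{\varepsilon(j)}$ on $Z_m$ are compatible with the module structures and, since $\varepsilon$ is injective, with $\beta$. So $\mathbf R$ is a functor to graded algebras.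

The graded homomorphisms $\mathbf P_n\to\mathbf R_n$ with $x_{1,j}\mapsto x_j$, $x_{2,j}\mapsto e_j$, $x_{3,j}\mapsto z_j$ and $x_{i,j}\mapsto0$ for $i\ge4$ commute with the structure maps. They are surjective, because $\mathbf R_n$ is generated as a $B_n$-module by $1$, the $e_i$, the $z_j$ and the $f_j=z_j^2$. Their kernels form an OI-ideal $\mathbf I$ with $\mathbf P_n/\mathbf I_n\cong\mathbf R_n$.

Let $n\ge1$ and let $\mathfrak n=(x_1,\dots,x_n)\subset B_n$. In $\mathbf R_n$ we have $e_i^2=0$ and $z_j^3=0$, so $\mathfrak m\mathbf R_n$ and $\mathfrak n\mathbf R_n$ have the same radical. By (H2), $H^i_{\mathfrak m}(\mathbf R_n)=H^i_{\mathfrak n}(\mathbf R_n)$, and this can be computed from the decomposition of $B_n$-modules $\mathbf R_n=B_n\oplus\mathbf M_n(-1)\oplus Z_n$. By (H4), the only local cohomology of $B_n$ is $H^n_{\mathfrak n}$ with $a_n+n=0$, and the only one of $Z_n\cong\bigoplus_jK[x_j](-1)$ is $H^1_{\mathfrak n}$ with $a_1+1=1$. By (H2) again, $H^i_{\mathfrak n}(\mathbf M_n)=H^i_{\mathfrak m}(\mathbf M_n)$. Since $\operatorname{depth}\mathbf M_n\le1$ and $\operatorname{reg}\mathbf M_n\ge0$,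
\begin{align*}
\operatorname{depth}\mathbf R_n&=\min\{n,\operatorname{depth}\mathbf M_n,1\}=\operatorname{depth}\mathbf M_n,\\
\operatorname{reg}\mathbf R_n&=\max\{0,1+\operatorname{reg}\mathbf M_n,1\}=1+\operatorname{reg}\mathbf M_n .
\end{align*}
Theorem~\ref{thm:parity} and \eqref{eq:ABEG} give the stated values.
\end{proof}

\begin{remark}
Write $y_j=x_{2,j}$ and $z_j=x_{3,j}$. The ideal $\mathbf I_n$ is generated by the $x_{i,j}$ with $i\ge4$ and by
\[
y_iy_j,\quad y_iz_j,\quad z_j^3,\quad x_jy_i-\operatorname{sgn}(i-j)z_j^2\quad(\text{all }i,j),\qquad z_jz_l,\quad x_lz_j\quad(j\ne l).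
\]
Indeed, these elements lie in $\mathbf I_n$, and modulo them $\mathbf P_n$ is spanned by the monomials in $x_1,\dots,x_n$ and the elements $y_i$, $x_j^bz_j$, $x_j^bz_j^2$, which map to a basis of $\mathbf R_n$.
\end{remark}

\begin{remark}\label{rem:ctwo}
The third row is needed only in width $1$, where $f_1$ is not a multiple of $e_1$. For $n\ge2$ we have $f_j=\pm x_je_i$ for any $i\ne j$. So for $c=2$ the maps $\mathbf P_n\to B_n\oplus\mathbf M_n(-1)$, with $Z_n$ omitted and $\beta=0$, are surjective for $n\ge2$, and the last paragraph of the proof gives the values of Theorem~\ref{thm:ideal} for these $n$.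
\end{remark}

\section{Operators defined by order-invariant systems}\label{sec:definable}

To simulate a machine we need to shift a function on $[n]^d$ by one step and to multiply it by the indicator of $u_i=1$ or of $u_i=n$. Neither operation is order-invariant: a strictly increasing map preserves neither successors nor endpoints. The remedy is to use auxiliary unknowns. The matrix of partial sums is order-invariant, and its inverse, the difference operator, does see successors and endpoints. To keep the final system square, each auxiliary unknown must come with exactly one family.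

\begin{definition}
A sequence $T=(T_n)_{n\ge1}$ of linear operators on $K^{[n]^d}$ is \emph{definable} if there is a system of dimension $d$ with unknowns $g$ (input), $h$ (output), $\alpha^1,\dots,\alpha^l$ (auxiliary), and exactly $l+1$ families, such that for every $n\ge1$ and every function $g$ there is exactly one $(h,\alpha)$ for which $(g,h,\alpha)$ is a solution, and then $h=T_ng$.
\end{definition}

We drop the index $n$. Systems of the same dimension can be concatenated: take the union of the families, identify unknowns as desired, and let $\kappa_{t,s}=0$ if the unknown $s$ does not occur in the family $t$.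

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(a)] For $i\in[d]$ and $\kappa\colon\{-1,0,1\}\to K$, the operator $T$ with $(Tg)(u)=\sum_v\kappa(\operatorname{sgn}(v-u_i))\,g(u[i\to v])$ is definable.
\item[(b)] If $T$ and $T'$ are definable and $\gamma,\gamma'\in K$, then $T'T$ and $\gamma T+\gamma'T'$ are definable.
\item[(c)] If $T$ is definable and every $T_n$ is bijective, then $T^{-1}$ is definable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use the single family $h(u)-\sum_v\kappa(\operatorname{sgn}(v-u_i))g(u[i\to v])=0$ and $l=0$.

(b) Let $T$ and $T'$ have $l$ and $l'$ auxiliary unknowns. For $T'T$, identify the output of $T$ with the input of $T'$ and make it auxiliary. There are $l+l'+1$ auxiliary unknowns and $l+l'+2$ families, and $g$ determines first the unknowns of $T$ and then those of $T'$. For $\gamma T+\gamma'T'$, identify the two inputs, make the outputs $h_T,h_{T'}$ auxiliary, and add a new output $h$ with the pointwise family $h=\gamma h_T+\gamma'h_{T'}$. There are $l+l'+2$ auxiliary unknowns and $l+l'+3$ families.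

(c) Exchange the roles of input and output. Given $h$, the tuple $(g,h,\alpha)$ is a solution if and only if $Tg=h$ and $\alpha$ is the tuple determined by $g$. So there is exactly one such $(g,\alpha)$, and $g=T^{-1}h$.
\end{proof}

By (a), the identity and the operators
\[
(L_ig)(u)=\sum_{v\le u_i}g(u[i\to v]),\quad (U_ig)(u)=\sum_{v\ge u_i}g(u[i\to v]),\quad(\Sigma_ig)(u)=\sum_{v=1}^ng(u[i\to v])
\]
are definable. Let $\chi_i^+$ and $\chi_i^-$ be multiplication by $\mathbf 1(u_i=n)$ and by $\mathbf 1(u_i=1)$. For $\rho\in\{0,1\}^{2d}$ let $\chi_\rho$ be multiplication by $\mathbf 1(\rho(u)=\rho)$. For $\mu\in\{-1,0,1\}^d$ let $(C^\mu g)(u)=g(u-\mu)$, with $u-\mu$ computed cyclically modulo $n$.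

\begin{lemma}\label{lem:definable}
The operators $\chi_i^+$, $\chi_i^-$, $\chi_\rho$ and $C^\mu$ are definable.
\end{lemma}

\begin{proof}
The operators with index $i$ act on each line in direction $i$ separately, so we fix such a line, regard $g$ as a function of $v\in[n]$, and omit the index. Set $g(0)=g(n+1)=0$. The operators $L$ and $U$ are unitriangular, with inverses
\[
(L^{-1}g)(v)=g(v)-g(v-1),\qquad(U^{-1}g)(v)=g(v)-g(v+1).
\]
The sums of these differences telescope, so $\Sigma L^{-1}g$ is the constant function with value $g(n)$, and $\Sigma U^{-1}g$ is the constant function with value $g(1)$. For a constant function with value $\gamma$, the operator $L^{-1}$ gives $\gamma\,\mathbf 1(v=1)$ and $U^{-1}$ gives $\gamma\,\mathbf 1(v=n)$. Therefore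
\[
\chi^+=U^{-1}\Sigma L^{-1},\qquad\chi^-=L^{-1}\Sigma U^{-1}.
\]
Further, $((1-L^{-1})g)(v)$ is $g(v-1)$ for $v\ge2$ and $0$ for $v=1$, while $(L^{-1}\Sigma L^{-1}g)(v)=g(n)\,\mathbf 1(v=1)$. So $C=1-L^{-1}+L^{-1}\Sigma L^{-1}$ is the cyclic shift, which sends $g$ to the function with values $g(n),g(1),\dots,g(n-1)$. By Lemma~\ref{lem:closure}, the operators $\chi_i^\pm$, $C_i$ and $C_i^{-1}$ are definable. Finally $C^\mu=\prod_iC_i^{\mu_i}$, and $\chi_\rho$ is the product of one factor $\chi_i^-$ or $1-\chi_i^-$ and one factor $\chi_i^+$ or $1-\chi_i^+$ for each $i$, chosen according to the entries of $\rho$.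
\end{proof}

\section{The linear system of a counter machine}\label{sec:machines}

The idea is to let mass flow along the run. The unknown is a function $g$ on configurations, and the equations say that the value of $g$ at a configuration is the sum of its values at the predecessors, plus a source term $\zeta$ at the initial configuration. One more equation says that the mass arriving at $q_{\mathrm{acc}}$ is zero. It forces $\zeta=0$ exactly when the run accepts.

There is one obstacle. If some configurations form a cycle, then the indicator function of the cycle satisfies the flow equations with $\zeta=0$ and puts no mass on $q_{\mathrm{acc}}$. The kernel is then nonzero whether or not the run accepts. We remove all cycles by adding a clock.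

\begin{lemma}\label{lem:clock}
Let $\mathcal A$ be a cyclic counter machine of dimension $d$ with state set $Q$. There is a cyclic counter machine $\mathcal A'$ of dimension $2d+1$ with the same states such that
\begin{enumerate}
\item[(a)] for every $n$, every run of $\mathcal A'$ from any configuration halts after fewer than $n^{d+1}$ steps;
\item[(b)] for $n\ge|Q|$, we have $n\in E(\mathcal A')$ if and only if $n\in E(\mathcal A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Add $d+1$ counters $\theta\in[n]^{d+1}$, read as the base-$n$ number $|\theta|=\sum_l(\theta_l-1)n^{l-1}\in\{0,\dots,n^{d+1}-1\}$. The machine $\mathcal A'$ halts at $(q,u,\theta)$ if $\theta=(1,\dots,1)$ or if $\mathcal A$ halts at $(q,u)$. Otherwise it performs the step of $\mathcal A$ on $(q,u)$ and, if $l_0$ is the first index with $\theta_{l_0}\ne1$, it decreases each $\theta_l$ with $l\le l_0$ by $1$ cyclically. This rule depends only on the tests $\mathbf 1(\theta_l=1)$, so $\mathcal A'$ is a cyclic counter machine. The counters $\theta_l$ with $l<l_0$ change from $1$ to $n$, so $|\theta|$ changes by $\sum_{l<l_0}(n-1)n^{l-1}-n^{l_0-1}=-1$.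 This proves (a).

The run of $\mathcal A'$ from $(q_0,(n,\dots,n))$ starts with $|\theta|=n^{d+1}-1$, so it follows the run of $\mathcal A$ for $n^{d+1}-1$ steps or until $\mathcal A$ halts. Hence $n\in E(\mathcal A')$ if and only if $\mathcal A$ reaches $q_{\mathrm{acc}}$ within $n^{d+1}-1$ steps. A run of $\mathcal A$ that repeats a configuration never halts, since successors are unique, whereas a run that reaches $q_{\mathrm{acc}}$ halts there. So an accepting run has at most $|Q|n^d$ configurations and at most $|Q|n^d-1\le n^{d+1}-1$ steps when $n\ge|Q|$.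
\end{proof}

\begin{proposition}\label{prop:system}
For every cyclic counter machine $\mathcal A$ with state set $Q$ there is a square system such that for all $n\ge|Q|$
\[
\dim\ker S_n=\dim\operatorname{coker}S_n=\begin{cases}0,&n\in E(\mathcal A),\\ 1,&n\notin E(\mathcal A).\end{cases}
\]
\end{proposition}

\begin{proof}
Let $\mathcal A'$ be as in Lemma~\ref{lem:clock}, of dimension $d'=2d+1$ and with transition map $\delta'$. Where $\delta'$ is defined, write $\delta'(q',\rho)=(\operatorname{st}(q',\rho),\mu(q',\rho))$. Let $\mathbf n=(n,\dots,n)\in[n]^{d'}$. The operator $\chi^+=\chi_1^+\cdots\chi_{d'}^+$ is multiplication by $\mathbf 1(u=\mathbf n)$, and $\Sigma=\Sigma_1\cdots\Sigma_{d'}$ sends a function to the constant function given by the sum of all its values.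

In a system every unknown is a function on the whole grid, so the scalar $\zeta$ must be encoded by a function $\eta$ supported at $\mathbf n$. The equation $\eta-\chi^+\eta=0$ does this. At the point $\mathbf n$ it reads $0=0$, and we use this free slot for the acceptance condition, which keeps the number of equations equal to the number of unknowns. So we consider functions $\eta$ and $g_q$ $(q\in Q)$ on $[n]^{d'}$ subject to
\begin{align}
g_q&=\mathbf 1(q=q_0)\,\eta+\sum_{\operatorname{st}(q',\rho)=q}C^{\mu(q',\rho)}\chi_\rho\,g_{q'}\qquad(q\in Q),\label{eq:flow}\\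
0&=\eta-\chi^+\eta+\chi^+\Sigma\,g_{q_{\mathrm{acc}}}.\label{eq:accept}
\end{align}

\emph{The square system.} The operators $C^{\mu(q',\rho)}\chi_\rho$, $\chi^+$ and $\chi^+\Sigma$ are definable by Lemmas~\ref{lem:closure} and~\ref{lem:definable}. For each of the finitely many terms in which one of them is applied to $g_{q'}$, $\eta$ or $g_{q_{\mathrm{acc}}}$, take a defining system with that input. It brings $l+1$ new unknowns, namely its output and its auxiliary unknowns, and $l+1$ families. In terms of the outputs, \eqref{eq:flow} and \eqref{eq:accept} are $|Q|+1$ pointwise families, and this is the number of the unknowns $\eta$, $g_q$. The concatenated system is square. The new unknowns are uniquely determined by $(\eta,(g_q))$, so $\ker S_n$ projects isomorphically onto the space of solutions of \eqref{eq:flow} and \eqref{eq:accept}.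

\emph{The flow equations.} Regard $g=(g_q)$ as a function on the configurations of $\mathcal A'$, and let $(\Phi g)(\gamma)$ be the sum of $g(\gamma')$ over all $\gamma'$ whose successor is $\gamma$. We have
\[
(C^{\mu}\chi_\rho g_{q'})(u)=\mathbf 1(\rho(u-\mu)=\rho)\,g_{q'}(u-\mu),\qquad\mu=\mu(q',\rho).
\]
A pair $(q',\rho)$ with $\operatorname{st}(q',\rho)=q$ and $\rho(u-\mu)=\rho$ gives the predecessor $(q',u-\mu)$ of $(q,u)$, and a predecessor $(q',u')$ arises from exactly one pair, namely $(q',\rho(u'))$. So the sum in \eqref{eq:flow}, evaluated at $u$, is $(\Phi g)(q,u)$, and \eqref{eq:flow} says $g=\iota(\eta)+\Phi g$, where $\iota(\eta)$ is $\eta$ placed in the state $q_0$. The operator $\Phi$ sends the indicator function of a configuration to that of its successor, or to $0$ if the machine halts. By Lemma~\ref{lem:clock}(a), $\Phi$ is nilpotent, so $g=\sum_{j\ge0}\Phi^j\iota(\eta)$ is determined by $\eta$.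

\emph{The last equation.} At $u\ne\mathbf n$, equation \eqref{eq:accept} says $\eta(u)=0$. At $u=\mathbf n$ it says $\sum_ug_{q_{\mathrm{acc}}}(u)=0$. Let $\eta$ be supported at $\mathbf n$ with value $\zeta$. Then $g$ is $\zeta$ times the sum of the indicator functions of the configurations on the run of $\mathcal A'$ from $(q_0,\mathbf n)$. The run halts on reaching $q_{\mathrm{acc}}$, so it contains one configuration with this state if $n\in E(\mathcal A')$ and none otherwise. Hence $\sum_ug_{q_{\mathrm{acc}}}(u)=\zeta\,\mathbf 1(n\in E(\mathcal A'))$; no integer other than $0$ and $1$ occurs, so the characteristic of $K$ plays no role. The solution space is $0$ if $n\in E(\mathcal A')$ and one-dimensional, with coordinate $\zeta$, otherwise. Since $S_n$ is square, the cokernel has the same dimension. Lemma~\ref{lem:clock}(b) finishes the proof.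
\end{proof}

\section{Powers of the variables}\label{sec:powers}

Lemmas~\ref{lem:basic} and~\ref{lem:OI} turn Proposition~\ref{prop:system} into the case $k=1$ of Theorem~\ref{thm:machine}, where the regularity is $0$ or $1$. To obtain linear growth and larger jumps we substitute $x_{i,j}^k$ for $x_{i,j}$, the operation that turns $\mathbf P_n/\mathfrak m$ into $\mathbf P_n/(x_{i,j}^k)$.

Let $k\ge1$ and let $\varphi_n\colon\mathbf P_n\to\mathbf P_n$ be given by $x_{i,j}\mapsto x_{i,j}^k$. For a graded OI-module $\mathbf M$ put $\mathbf M^{(k)}_n=\mathbf P_n\otimes_{\varphi_n}\mathbf M_n$, so that $p\,\varphi_n(p')\otimes u=p\otimes p'u$, with $\deg(p\otimes u)=\deg p+k\deg u$.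

\begin{lemma}\label{lem:powers}
If $\mathbf M$ is a finitely generated graded OI-module over $\mathbf P$, then so is $\mathbf M^{(k)}$, with structure maps $\mathbf P(\varepsilon)\otimes\mathbf M(\varepsilon)$. For all $n$ and $i$,
\[
a_i(\mathbf M^{(k)}_n)=k\,a_i(\mathbf M_n)+(k-1)cn ,
\]
where both sides are $-\infty$ if $H^i_{\mathfrak m}(\mathbf M_n)=0$. In particular, if $\mathbf M_n\ne0$, then $\mathbf M_n^{(k)}\ne0$ and $\operatorname{pd}\mathbf M_n^{(k)}=\operatorname{pd}\mathbf M_n$.
\end{lemma}

\begin{proof}
Write $\varepsilon$ for both $\mathbf P(\varepsilon)$ and $\mathbf M(\varepsilon)$. Since $\varepsilon\varphi_m=\varphi_n\varepsilon$, the element $p\,\varphi_m(p')\otimes u$ is sent to $\varepsilon(p)\varphi_n(\varepsilon(p'))\otimes\varepsilon(u)=\varepsilon(p)\otimes\varepsilon(p'u)$, so the structure maps are well defined. They are functorial, preserve degrees and satisfy \eqref{eq:semilinear}. If $u_1,\dots,u_s$ generate $\mathbf M$, then the elements $1\otimes u_l$ generate $\mathbf M^{(k)}$, because $p\otimes p'\varepsilon(u_l)=p\,\varphi_n(p')\cdot(1\otimes\varepsilon(u_l))$.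

As a module over itself via $\varphi_n$, the ring $\mathbf P_n$ is free on the monomials $\xi$ with all exponents at most $k-1$. The largest degree of such a monomial is $(k-1)cn$. Hence $\mathbf M^{(k)}_n=\bigoplus_\xi\xi\otimes\mathbf M_n$, where $x_{i,j}^k$ acts on the summand $\xi\otimes\mathbf M_n$ as $x_{i,j}$ acts on $\mathbf M_n$, and where degree $e$ of $\mathbf M_n$ sits in degree $ke+\deg\xi$. The ideal $(x_{i,j}^k)$ has radical $\mathfrak m$, so by (H2) we may compute $H^i_{\mathfrak m}(\mathbf M_n^{(k)})$ with the \v{C}ech complex on the elements $x_{i,j}^k$. This complex is the direct sum over $\xi$ of copies of the \v{C}ech complex of $\mathbf M_n$ on the elements $x_{i,j}$, with the same rule for degrees. So $H^i_{\mathfrak m}(\mathbf M^{(k)}_n)=\bigoplus_\xi\xi\otimes H^i_{\mathfrak m}(\mathbf M_n)$, which gives the formula for $a_i$. The depth is unchanged, and so is the projective dimension by \eqref{eq:ABEG}.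
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:machine}]
Let $\mathbf M$ be the OI-module that Lemma~\ref{lem:OI} attaches to the system of Proposition~\ref{prop:system}. We show that $\mathbf M^{(k)}$ has the stated invariants for $n\ge|Q|$. By Lemmas~\ref{lem:basic} and~\ref{lem:powers}, only $a_0$ and $a_1$ can be finite.

If $n\in E(\mathcal A)$, then $S_n$ is invertible, so $\operatorname{pd}\mathbf M_n=cn-1$, $a_0(\mathbf M_n)=-\infty$ and $a_1(\mathbf M_n)=-1$. Hence $\operatorname{pd}\mathbf M^{(k)}_n=cn-1$ and
\[
\operatorname{reg}\mathbf M^{(k)}_n=-k+(k-1)cn+1=(k-1)(cn-1).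
\]
If $n\notin E(\mathcal A)$, then $S_n$ has nonzero kernel and cokernel, so $\operatorname{pd}\mathbf M_n=cn$ and $a_0(\mathbf M_n)=a_1(\mathbf M_n)=0$. Hence $\operatorname{pd}\mathbf M^{(k)}_n=cn$ and
\[
\operatorname{reg}\mathbf M^{(k)}_n=\max\{(k-1)cn,\ (k-1)cn+1\}=(k-1)cn+1.\qedhere
\]
\end{proof}

\section{A machine that accepts the numbers $2^e+1$}\label{sec:doubling}

For Corollary~\ref{cor:quasi} we need a machine whose set $E(\mathcal A)$ is not eventually periodic. With two counters one can double: empty one counter while filling the other at twice the speed, then exchange their roles. Let $d=2$, with states $q_0,q_1,I_1,I_1',I_2,I_2',q_{\mathrm{acc}}$ and the following transitions.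
\[
\begin{array}{c|c|c|c}
\text{state}&\text{condition}&\mu&\text{next state}\\ \hline
q_0&\text{none}&(1,1)&q_1\\
q_1&\text{none}&(1,0)&I_1\\
I_1&u_1=1,\ u_2=n&(0,0)&q_{\mathrm{acc}}\\
I_1&u_1=1,\ u_2\ne n&(0,0)&I_2\\
I_1&u_1\ne1,\ u_2\ne n&(-1,1)&I_1'\\
I_1'&u_2\ne n&(0,1)&I_1
\end{array}
\]
The transitions from $I_2$ and $I_2'$ are those from $I_1$ and $I_1'$ with the indices $1$ and $2$ exchanged in states, counters and entries of $\mu$. In all other cases the machine halts. For $n=5$ the run $(\text{state};u_1,u_2)$ is
\begin{gather*}
(q_0;5,5),\ (q_1;1,1),\ (I_1;2,1),\ (I_1';1,2),\ (I_1;1,3),\ (I_2;1,3),\\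
(I_2';2,2),\ (I_2;3,2),\ (I_2';4,1),\ (I_2;5,1),\ (q_{\mathrm{acc}};5,1).
\end{gather*}

\begin{lemma}\label{lem:doubling}
For $n\ge3$, we have $n\in E(\mathcal A)$ if and only if $n=2^e+1$ for some $e\ge1$.
\end{lemma}

\begin{proof}
Consider the machine at $(I_1;y,1)$ with $2\le y<n$. As long as it alternates between $I_1$ and $I_1'$, it is at $(I_1;y-j,2j+1)$ after $2j$ steps and at $(I_1';y-j-1,2j+2)$ after $2j+1$ steps. So $u_2=s+1$ after $s$ steps. For $s<2(y-1)$ we have $u_1\ne1$ whenever the state is $I_1$, so the alternation continues past step $s$ if $s+1\ne n$, and the machine halts without accepting if $s+1=n$.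

If $2y-1>n$, then $s=n-1$ satisfies $s<2(y-1)$, and the machine halts without accepting. If $2y-1\le n$, then $s+1<n$ for all $s<2(y-1)$, and the machine reaches $(I_1;1,2y-1)$. It accepts if $2y-1=n$. Otherwise it moves to $(I_2;1,2y-1)$, which is the starting situation with the counters exchanged and with $2y-1$ in place of $y$.

The run from $(q_0;n,n)$ reaches $(I_1;2,1)$ after two steps, and $2<n$. The recursion $y_0=2$, $y_{e+1}=2y_e-1$ has the solution $y_e=2^e+1$. The machine continues while $y_e<n$, and for the first $e\ge1$ with $y_e\ge n$ it accepts if $y_e=n$ and halts without accepting if $y_e>n$.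
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:quasi}]
Take $\mathbf M$ from Theorem~\ref{thm:machine} for this machine and $k=1$. Then $\mathbf M_n\ne0$, and for $n\gg0$
\[
cn-\operatorname{pd}\mathbf M_n=1-\operatorname{reg}\mathbf M_n=\mathbf 1(n\in E(\mathcal A)).
\]
If either invariant were eventually quasi-polynomial, then so would be the function $\mathbf 1(n\in E(\mathcal A))$, with some period $r$ and polynomials $f_0,\dots,f_{r-1}$. Each $f_l$ would take only the values $0$ and $1$ at infinitely many integers, so it would be constant, and the function would be eventually periodic with period $r$. An infinite set with this property has gaps of size at most $r$ from some point on. By Lemma~\ref{lem:doubling}, $E(\mathcal A)$ is infinite with gaps $2^e$, a contradiction.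
\end{proof}

\section{Size of the oscillation and remaining questions}\label{sec:remarks}

The modules $M(S)$ agree with $D$ in positive degrees, so the modules of Theorem~\ref{thm:parity}, and those constructed for Theorem~\ref{thm:machine} with $k=1$, have Krull dimension $1$. This is the smallest dimension in which the statement on projective dimension can fail: if $\mathbf M_n\ne0$ has dimension $0$, then its depth is $0$ and $\operatorname{pd}\mathbf M_n=cn$. In dimension $1$ the depth is $0$ or $1$, so $\operatorname{pd}\mathbf M_n\in\{cn-1,cn\}$, and the oscillation in Theorem~\ref{thm:parity} is as large as this dimension permits.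

The regularity can oscillate by any prescribed constant. The two values in Theorem~\ref{thm:machine} differ by $(k-1)cn+1-(k-1)(cn-1)=k$, and for the machine of Example~\ref{ex:paritymachine} the regularity alternates between them for large $n$.

We do not settle the case of cyclic modules $\mathbf P/\mathbf I$ for $c=1$, which Theorem~\ref{thm:ideal} and Remark~\ref{rem:ctwo} leave out. We also do not settle whether the limits $\lim_n\operatorname{pd}(\mathbf M_n)/n$ and $\lim_n\operatorname{reg}(\mathbf M_n)/n$ always exist. In all examples of this paper they do: in Theorem~\ref{thm:machine} they are $c$ and $(k-1)c$, and in Theorems~\ref{thm:parity} and~\ref{thm:ideal} they are $c$ and $0$.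

\begin{thebibliography}{9}

\bibitem{MFO}
\emph{MFO-RIMS Tandem Workshop: Symmetries on Polynomial},
\texttt{https://ems.press/content/serial-article-files/46923?nt=1}.

\end{thebibliography}
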